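
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The game $\Omega$ on $\sigma$-compact groups}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$ and player II answers with open sets $U_n$ such that $x_n\in\overline{U_n}$; player I wins if $\bigcup_n U_n$ is dense. We prove that player I has a winning strategy on every $\sigma$-compact topological group. The proof shows that the closure of an open set is invariant under right translation by the elements of a subgroup described by countably many pseudometrics, and replaces the splicing of coordinates in a product by a translation obtained from compactness. The same method covers arbitrary products of Hausdorff Lindel\"of $\Sigma$-groups, even when II may play unions of $G_\delta$-sets. On the other hand, a winning strategy for I forces the countable chain condition, and there is a Hausdorff Lindel\"of group on which I has no winning strategy.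
\end{abstract}

\section{The game and the results}

All spaces are nonempty, and $\operatorname{cl}$ denotes closure. The game $\Omega$ is played on a topological space $X$ by players I and II. At move $n\in\omega$, player I picks a point $x_n\in X$ and player II responds with an open set $U_n\subset X$ such that $x_n\in\operatorname{cl}U_n$. After $\omega$ moves, I wins if $\bigcup_{n}U_n$ is dense in $X$, and II wins otherwise. A \emph{strategy} for I gives $x_n$ as a function of $U_0,\dots,U_{n-1}$; it is \emph{winning} if I wins every play in which I follows it, whatever legal moves II makes. The space $X$ is \emph{$\Omega$-separable} if I has a winning strategy.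

One elementary fact is used throughout: an open set meets $\operatorname{cl}U$ if and only if it meets $U$. Hence I wins exactly when $\bigcup_n\operatorname{cl}U_n$ is dense. In particular, on a separable space I simply enumerates a countable dense set. Thus $\Omega$-separability is an adaptive form of separability: the sequence $(x_n)$ need not be dense, but it may depend on II's answers, and only the union of the sets chosen by II must be dense. It is bounded from the other side by the \emph{countable chain condition} (ccc), which says that every family of pairwise disjoint nonempty open sets is countable.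

\begin{proposition}\label{prop:ccc}
Every $\Omega$-separable space is ccc.
\end{proposition}

It is known that all Dugundji spaces and all products of separable spaces are $\Omega$-separable. The question whether every $\sigma$-compact topological group is $\Omega$-separable is posed in \cite{game}. Here $\sigma$-compact means a countable union of compact sets, and ``compact'' means only that every open cover has a finite subcover; no separation axiom is assumed.

\begin{theorem}\label{thm:main}
Every $\sigma$-compact topological group is $\Omega$-separable.
\end{theorem}

Together with Proposition~\ref{prop:ccc}, this shows that every $\sigma$-compact group is ccc. The group structure is needed: the one-point compactification of an uncountable discrete space is compact but not ccc, hence not $\Omega$-separable. Nor can $\sigma$-compactness be weakened to the Lindel\"of property.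

\begin{proposition}\label{prop:lindelof}
There is a Hausdorff Lindel\"of topological group that is not $\Omega$-separable.
\end{proposition}

The proof of Theorem~\ref{thm:main} rests on the operation $xy^{-1}z$ and on a compactness argument, and both ingredients generalize. A Tychonoff (that is, completely regular Hausdorff) space $Y$ is \emph{Lindel\"of $\Sigma$} if there are a cover $\mathcal K$ of $Y$ by compact sets and a countable family $\mathcal L$ of subsets of $Y$ such that
\begin{equation}\label{eq:sigma}
\text{if } K\in\mathcal K,\ K\subset O \text{ and } O \text{ is open, then } K\subset L\subset O \text{ for some } L\in\mathcal L .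
\end{equation}
If $Y=\bigcup_mK_m$ is Tychonoff with all $K_m$ compact, then $\mathcal K=\mathcal L=\{K_m:m\in\omega\}$ shows that $Y$ is Lindel\"of $\Sigma$. A \emph{Mal'tsev operation} on $Y$ is a continuous map $\mu:Y^3\to Y$ with
\[
\mu(x,y,y)=x=\mu(y,y,x)\qquad(x,y\in Y).
\]
On a topological group, $\mu(x,y,z)=xy^{-1}z$ is one. Finally, let $\Omega^*$ be the game $\Omega$ in which II may choose as $U_n$ any \emph{union of $G_\delta$-sets} with $x_n\in\operatorname{cl}U_n$, a $G_\delta$-set being a countable intersection of open sets. Since II has more moves in $\Omega^*$, a winning strategy for I in $\Omega^*$ is also winning in $\Omega$.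

\begin{theorem}\label{thm:products}
Let $X=\prod_{i\in\Gamma}X_i$, where each $X_i$ is a Tychonoff Lindel\"of $\Sigma$-space with a Mal'tsev operation $\mu_i$. Then I has a winning strategy in $\Omega^*$ on $X$; in particular, $X$ is $\Omega$-separable.
\end{theorem}

\begin{corollary}\label{cor:products}
Every product of Hausdorff Lindel\"of $\Sigma$-groups, in particular of Hausdorff $\sigma$-compact groups, is $\Omega$-separable. So is every continuous open image of such a product, for example every quotient space $G/H$ of such a product $G$ by a subgroup $H$.
\end{corollary}

Section~\ref{sec:cube} shows the idea on Cantor cubes, and Section~\ref{sec:groups} proves Theorem~\ref{thm:main}. Section~\ref{sec:products} proves Theorem~\ref{thm:products} and Corollary~\ref{cor:products}, and Section~\ref{sec:ccc} proves the two propositions. The proof of Theorem~\ref{thm:main} does not depend on Sections \ref{sec:products} and \ref{sec:ccc}.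

\section{The idea on a Cantor cube}\label{sec:cube}

Let $G=\{0,1\}^\kappa$ with coordinatewise addition mod $2$. If $\kappa>2^\omega$, this compact group is not separable: for a countable $D\subset G$ the map $\alpha\mapsto(x(\alpha))_{x\in D}$ from $\kappa$ to $\{0,1\}^D$ is not injective, so two coordinates agree on all of $D$, and $D$ is not dense. Hence I must really react to II's moves. We show how.

The rules put $x_n$ into $\operatorname{cl}U_n$. This helps I away from $x_n$ only if $\operatorname{cl}U_n$ must contain many other points together with $x_n$. So we first ask what closures of open sets look like. Say that $Z\subset G$ \emph{depends on} $J\subset\kappa$ if $x\in Z$ and $x'|_J=x|_J$ imply $x'\in Z$.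

\medskip
\noindent\textbf{The closure of an open set $U$ depends on a countable set $J_U$.} For $x\in U$ fix a finite $T_x\subset\kappa$ such that every point agreeing with $x$ on $T_x$ is in $U$. Build countable sets $\emptyset=A_0\subset A_1\subset\cdots\subset U$ as follows. Let $J_k=\bigcup_{a\in A_k}T_a$, and form $A_{k+1}$ by adding to $A_k$, for each finite $T\subset J_k$ and each of the finitely many patterns $u|_T$ with $u\in U$, one point of $U$ with that pattern. Put $A=\bigcup_kA_k$, $J=\bigcup_kJ_k$ and
\[
W=\{x\in G: x|_J=a|_J\text{ for some }a\in A\}.
\]
Since $T_a\subset J$ for $a\in A$, we have $W\subset U$. Moreover, $W$ is dense in $U$. Indeed, let $y\in U$ and let $R\subset\kappa$ be finite. Then $R\cap J\subset J_k$ for some $k$, so some $a\in A_{k+1}$ agrees with $y$ on $R\cap J$. \emph{Splice}: let $z$ equal $a$ on $J$ and $y$ off $J$. Then $z\in W$, and $z$ agrees with $y$ on $R$. So $\operatorname{cl}U=\operatorname{cl}W$. If $g\in G$ vanishes on $J$, then $W+g=W$, hence $\operatorname{cl}W+g=\operatorname{cl}W$; this says that $\operatorname{cl}U$ depends on $J_U:=J$.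

\medskip
\noindent\textbf{The strategy.} Before move $n$, I knows the countable set $J_{U_0}\cup\dots\cup J_{U_{n-1}}$. By bookkeeping, I ensures that at the end, with $J=\bigcup_nJ_{U_n}$, every pattern $s:T\to\{0,1\}$ on every finite $T\subset J$ equals $x_n|_T$ for some $n$. Now let $y\in G$ and let $R\subset\kappa$ be finite. Some $x_n$ agrees with $y$ on $R\cap J$. Let $z$ equal $x_n$ on $J$ and $y$ off $J$. Then $z$ agrees with $x_n$ on $J_{U_n}$, and $x_n\in\operatorname{cl}U_n$, so $z\in\operatorname{cl}U_n$; and $z$ agrees with $y$ on $R$. So the basic neighborhood of $y$ given by $R$ meets $\operatorname{cl}U_n$, hence $U_n$, and I wins.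

\medskip
In a general group there are no coordinates. We replace coordinates by continuous left-invariant pseudometrics, and ``agreeing on a countable $J$'' by ``lying in the same left coset of $N(\mathcal C)$'', where $\mathcal C$ is a countable set of pseudometrics and $N(\mathcal C)$ is the subgroup of elements at distance $0$ from $e$ for every member of $\mathcal C$. The difficulty is the splice, which produced from $a$ and $y$ a point that is equivalent to $a$ for all countably many data and is yet close to $y$ in $G$. In a group this will be
\[
z=a\,b^{-1}y ,
\]
where $b$ is a point with $b^{-1}y\in N(\mathcal C)$ and $a$ is close to $b$ \emph{in the topology of $G$}: then $z\in aN(\mathcal C)$, and $z$ is close to $bb^{-1}y=y$. The point $b$ is supplied by compactness.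

\section{\texorpdfstring{$\sigma$}{sigma}-compact groups}\label{sec:groups}

Let $G=\bigcup_{m\in\omega}K_m$ be a topological group with all $K_m$ compact and nonempty.

\subsection{Invariant pseudometrics}

Let $\mathcal D$ be the set of continuous pseudometrics $d$ on $G$ that are left-invariant, that is, $d(gx,gy)=d(x,y)$. By the Birkhoff--Kakutani construction \cite[Theorem 8.2]{HR}, for every neighborhood $O$ of $e$ there is $d\in\mathcal D$ with $\{x:d(x,e)<1\}\subset O$. If $U$ is open and $x\in U$, then applying this to $x^{-1}U$ and using left invariance we obtain
\begin{equation}\label{eq:ball}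
d\in\mathcal D\quad\text{with}\quad \{y\in G:d(x,y)<1\}\subset U .
\end{equation}
For finite $F\subset\mathcal D$ put $d_F=\max_{d\in F}d\in\mathcal D$, with $d_\emptyset=0$. For $\mathcal C\subset\mathcal D$ put
\[
N(\mathcal C)=\{g\in G:d(g,e)=0\text{ for all }d\in\mathcal C\}.
\]
By left invariance, $d(gh,e)\le d(gh,g)+d(g,e)=d(h,e)+d(g,e)$ and $d(g^{-1},e)=d(e,g)$, so $N(\mathcal C)$ is a subgroup. Also $d(b,y)=d(e,b^{-1}y)$, hence
\begin{equation}\label{eq:coset}
d(b,y)=0\text{ for all }d\in\mathcal C\quad\Longleftrightarrow\quad b^{-1}y\in N(\mathcal C).
\end{equation}
The subgroup $N(\mathcal C)$ need not be normal; only left cosets $aN(\mathcal C)$ and right translations will occur.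

Let $A\subset E\subset G$. We say that $A$ is \emph{$d$-dense} in $E$ if for all $y\in E$ and $\varepsilon>0$ there is $a\in A$ with $d(a,y)<\varepsilon$, and that $A$ is \emph{$\mathcal C$-dense} in $E$ if it is $d_F$-dense in $E$ for every finite $F\subset\mathcal C$.

For $d\in\mathcal D$, every $E\subset K_m$ has a countable $d$-dense subset. Indeed, $K_m$ is covered by finitely many $d$-balls of radius $1/r$ with centers in $K_m$, for each $r\ge1$, so $(K_m,d)$ is a separable pseudometric space, and subspaces of separable pseudometric spaces are separable.

\subsection{A substitute for splicing}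

\begin{lemma}\label{lem:splice}
Let $A\subset E\subset K$ with $K\subset G$ compact, and let $A$ be $\mathcal C$-dense in $E$ for some $\mathcal C\subset\mathcal D$. If $y\in E$ and $O$ is an open neighborhood of $y$, then $aN(\mathcal C)\cap O\ne\emptyset$ for some $a\in A$.
\end{lemma}

\begin{proof}
For finite $F\subset\mathcal C$ and $\varepsilon>0$ let $Q(F,\varepsilon)$ be the closure in $K$ of $\{a\in A:d_F(a,y)\le\varepsilon\}$. These sets are nonempty because $A$ is $\mathcal C$-dense in $E\ni y$, and
\[
Q(F\cup F',\min(\varepsilon,\varepsilon'))\subset Q(F,\varepsilon)\cap Q(F',\varepsilon').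
\]
So they have the finite intersection property, and by compactness of $K$ some $b\in K$ lies in all of them. Since $d_F(\cdot,y)$ is continuous, $d_F(b,y)\le\varepsilon$ for all $F$ and $\varepsilon$, and therefore $b^{-1}y\in N(\mathcal C)$ by \eqref{eq:coset}. Moreover, $b\in\operatorname{cl}A$.

The right translation $h(x)=xb^{-1}y$ is continuous and $h(b)=y\in O$. So $h^{-1}(O)$ is a neighborhood of $b$ and contains some $a\in A$. Then $ab^{-1}y\in aN(\mathcal C)\cap O$.
\end{proof}

Note that $b$ need not belong to $E$; in the next lemma $E$ need not be compact, but it lies in a compact set, and this is enough.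

\subsection{Closures of open sets}

\begin{lemma}\label{lem:closure}
For every open $U\subset G$ there is a countable $\mathcal D_U\subset\mathcal D$ such that $\operatorname{cl}(U)\,g=\operatorname{cl}(U)$ for all $g\in N(\mathcal D_U)$.
\end{lemma}

\begin{proof}
We follow Section~\ref{sec:cube}. For $x\in U$ choose $d_x\in\mathcal D$ with $\{y:d_x(x,y)<1\}\subset U$, as in \eqref{eq:ball}. Put $E_m=U\cap K_m$. The pseudometrics $d_a$ of the points $a$ that we select must be taken into account in the selection itself, so we close off. Let $A_0=\emptyset$. Given a countable $A_k\subset U$, form $A_{k+1}$ by adding to $A_k$, for each finite $F'\subset A_k$ and each $m$, a countable subset of $E_m$ that is dense in $E_m$ with respect to $\max_{a\in F'}d_a$ (the zero pseudometric if $F'=\emptyset$). Then $A_{k+1}\subset U$ is countable. Put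
\[
A=\bigcup_kA_k,\qquad \mathcal D_U=\{d_a:a\in A\},\qquad N=N(\mathcal D_U),\qquad W=AN .
\]

\emph{$W\subset U$.} If $a\in A$ and $g\in N$, then $d_a(a,ag)=d_a(e,g)=0<1$, so $ag\in U$.

\emph{$U\subset\operatorname{cl}W$.} A finite $F\subset\mathcal D_U$ has the form $\{d_a:a\in F'\}$ with $F'\subset A$ finite, and $F'\subset A_k$ for some $k$. By construction $A_{k+1}\cap E_m$ is $d_F$-dense in $E_m$. So $A\cap E_m$ is $\mathcal D_U$-dense in $E_m$ for every $m$. Let $y\in U$, say $y\in E_m$, and let $O$ be an open neighborhood of $y$. Lemma~\ref{lem:splice}, applied to $A\cap E_m\subset E_m\subset K_m$, gives $O\cap W\ne\emptyset$.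

Hence $\operatorname{cl}U=\operatorname{cl}W$. For $g\in N$ we have $Wg=ANg=AN=W$, and right translation by $g$ is a homeomorphism. So $\operatorname{cl}(W)g=\operatorname{cl}(Wg)=\operatorname{cl}(W)$.
\end{proof}

\subsection{The strategy}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Player I wants the points $x_n$ to be dense in each $K_m$ with respect to all the pseudometrics that Lemma~\ref{lem:closure} attaches to II's moves. These moves become known only gradually, so we need bookkeeping.

For each open $U$ fix $\mathcal D_U$ as in Lemma~\ref{lem:closure}, add the zero pseudometric to it (this does not change $N(\mathcal D_U)$), and fix an enumeration $\mathcal D_U=\{d^U_j:j\in\omega\}$, possibly with repetitions. For each $d\in\mathcal D$ and $m\in\omega$ fix a sequence $(p(d,m,k))_{k\in\omega}$ in $K_m$ whose set of terms is $d$-dense in $K_m$. Fix an enumeration $(t_n)_{n\in\omega}$ of all triples $(S,m,k)$ with $S\subset\omega\times\omega$ finite and $m,k\in\omega$, in which every triple occurs infinitely often. In a play with II's moves $U_0,U_1,\dots$ write $d_{i,j}=d^{U_i}_j$ and $d_S=\max_{(i,j)\in S}d_{i,j}$, with $d_\emptyset=0$.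

\emph{Move $n$ of player I.} Let $t_n=(S,m,k)$. If $i<n$ for all $(i,j)\in S$, then $d_S$ is determined by $U_0,\dots,U_{n-1}$, and I plays $x_n=p(d_S,m,k)$. Otherwise I plays $x_n=e$.

\emph{The strategy is winning.} Consider a play in which I follows it. Let
\[
\mathcal C=\bigcup_n\mathcal D_{U_n}=\{d_{i,j}:i,j\in\omega\},\qquad N=N(\mathcal C),\qquad A=\{x_n:n\in\omega\}.
\]
Each $(S,m,k)$ equals $t_n$ for some $n$ larger than all first coordinates of members of $S$, so $p(d_S,m,k)\in A$ for all $S,m,k$. Every finite $F\subset\mathcal C$ is $\{d_{i,j}:(i,j)\in S\}$ for some finite $S$. Hence $A\cap K_m$ is $\mathcal C$-dense in $K_m$ for every $m$.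

Let $O\subset G$ be open and nonempty, and take $m$ and $y$ with $y\in O\cap K_m$. Lemma~\ref{lem:splice}, applied to $A\cap K_m\subset K_m\subset K_m$, yields $n$ and $g\in N$ with $x_ng\in O$. Now $x_n\in\operatorname{cl}U_n$ by the rules and $g\in N\subset N(\mathcal D_{U_n})$, so $x_ng\in\operatorname{cl}U_n$ by Lemma~\ref{lem:closure}. Thus $O$ meets $\operatorname{cl}U_n$ and hence $U_n$. So $\bigcup_nU_n$ is dense, and I wins.
\end{proof}

Compactness of the sets $K_m$ was used twice: to obtain countable $d$-dense sets, and to obtain the point $b$ in Lemma~\ref{lem:splice}. The first use would survive in any Lindel\"of group; Remark~\ref{rem:fail} shows that the second would not.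

\section{Products of Lindel\"of \texorpdfstring{$\Sigma$}{Sigma} Mal'tsev spaces}\label{sec:products}

We now prove Theorem~\ref{thm:products}. The scheme is the same, with $\mu(a,b,y)$ in the role of $ab^{-1}y$, but three things change.
\begin{itemize}
\item Invariant pseudometrics are no longer available, so points must be compared by means of arbitrary continuous functions of one variable. In Section~\ref{sec:groups}, invariance gave at once that if $b$ and $y$ are equivalent, then so are $ab^{-1}y$ and $a$. Now the compatibility of $\mu$ with the equivalence needs a proof (Lemma~\ref{lem:compat}).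
\item Compactness is replaced by property \eqref{eq:sigma}, which suffices to produce the point $b$ (Lemma~\ref{lem:b}).
\item The closing-off arguments involve coordinates, functions, members of the families $\mathcal L_i$ and points. We organize them by countable elementary submodels.
\end{itemize}

\subsection{Setting}

We may assume $\Gamma\neq\emptyset$. For each $i\in\Gamma$ let $\mathcal K_i,\mathcal L_i$ witness that $X_i$ is Lindel\"of $\Sigma$. Replacing $\mathcal K_i$ by its closure under finite unions and $\mathcal L_i$ by its closure under finite unions and finite intersections preserves \eqref{eq:sigma}: if $K_1\cup\dots\cup K_r\subset O$, choose $L_s\in\mathcal L_i$ with $K_s\subset L_s\subset O$ and take $L_1\cup\dots\cup L_r$. So we assume that both families are closed in this sense. In particular, \emph{any finitely many points of $X_i$ lie in a common $K\in\mathcal K_i$}.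

Two textbook facts will be used. $C(Y)$ denotes the set of continuous real-valued functions on $Y$. The \emph{Stone--Weierstrass theorem}: a subalgebra of $C(Z)$, $Z$ compact Hausdorff, that contains the constants and separates points is uniformly dense. \emph{Wallace's lemma}: if $K_1,\dots,K_r$ are compact and $K_1\times\dots\times K_r$ lies in an open subset $W$ of $Y_1\times\dots\times Y_r$, then there are open $O_s\supset K_s$ with $O_1\times\dots\times O_r\subset W$.

\medskip
\noindent\textbf{Elementary submodels.} Let $D=(X_i,\mu_i,\mathcal K_i,\mathcal L_i)_{i\in\Gamma}$ be the tuple of our data (topologies included). Let $\theta$ be a regular cardinal so large that $D$, $X$ and all sets formed from them below (the power set of $X$, the sets $C(X_i)$, $C(X_i^3)$, and so on) belong to $H(\theta)$, the set of all sets whose transitive closure has fewer than $\theta$ elements. A subset $M$ of $H(\theta)$ is an \emph{elementary submodel} if every set-theoretic formula with parameters in $M$ holds in $M$ if and only if it holds in $H(\theta)$. In particular, if $p_1,\dots,p_r\in M$ and some $v\in H(\theta)$ satisfies a formula $\varphi(v,p_1,\dots,p_r)$ in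 $H(\theta)$, then some $v\in M$ satisfies it in $H(\theta)$. We call this \emph{elementarity}. In the statements to which we apply it, all quantifiers range over sets that belong to $H(\theta)$, so such a statement holds in $H(\theta)$ if and only if it is true. We need the following consequences and standard facts.
\begin{itemize}
\item An object uniquely defined in $H(\theta)$ by a formula with parameters in $M$ is in $M$. So $M$ contains $\omega$, all natural and rational numbers, all finite subsets and finite sequences of elements of $M$, and $c(k)$ whenever $c\in M$ is a function and $k\in M$ is in its domain.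
\item If $c\in M$ is countable, then $c\subset M$: for $c\neq\emptyset$ there is a surjection $\omega\to c$, hence one in $M$, and its values are in $M$.
\item Every countable subset of $H(\theta)$ is contained in a countable elementary submodel (L\"owenheim--Skolem), and the union of an increasing sequence of elementary submodels is an elementary submodel.
\end{itemize}

Until the strategy is described, fix a countable elementary submodel $M$ with $D,X\in M$, and put $J=\Gamma\cap M$. For $i\in J$, the objects $X_i,\mu_i,\mathcal K_i,\mathcal L_i$ are in $M$, and $\mathcal L_i\subset M$ because $\mathcal L_i$ is countable. For $i\in J$ and $s,t\in X_i$ write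
\[
s\sim t\quad\text{if}\quad f(s)=f(t)\text{ for all }f\in C(X_i)\cap M,
\]
and for $x,y\in X$ write $x\sim_My$ if $x(i)\sim y(i)$ for all $i\in J$. This is the analogue of lying in the same coset of $N(\mathcal C)$. For the final model $M$ of the strategy, $X\cap M$ will be the set of points that I plays.

\subsection{Continuous operations respect the equivalence}

\begin{lemma}\label{lem:compat}
Let $i\in J$ and $g\in C(X_i^3)\cap M$. If $u\sim u'$, $v\sim v'$ and $w\sim w'$ in $X_i$, then $g(u,v,w)=g(u',v',w')$.
\end{lemma}

\begin{proof}
The plan is to approximate $g$ by sums of products of one-variable functions that lie in $M$. Choose $K\in\mathcal K_i$ containing the six points, and let $\varepsilon>0$ be rational. Consider the finite sums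
\[
s(x_1,x_2,x_3)=\sum_j\alpha_j(x_1)\beta_j(x_2)\gamma_j(x_3),\qquad \alpha_j,\beta_j,\gamma_j\in C(X_i).
\]
Their restrictions to $K^3$ form a subalgebra of $C(K^3)$ that contains the constants, and it separates points because $X_i$ is Tychonoff. By Stone--Weierstrass there is such an $s$ with $|g-s|<\varepsilon$ on $K^3$. By Wallace's lemma (intersecting the three open sets it gives) there is an open $O\supset K$ with $|g-s|<\varepsilon$ on $O^3$. Pick $L\in\mathcal L_i$ with $K\subset L\subset O$. Then the statement
\begin{quote}
there are finite sequences $(\alpha_j),(\beta_j),(\gamma_j)$ in $C(X_i)$, of equal length, whose sum $s$ satisfies $|g-s|<\varepsilon$ on $L^3$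
\end{quote}
is true and has its parameters $X_i,g,L,\varepsilon$ in $M$. (The set $K$ need not be in $M$; this is why we passed to $L$.) By elementarity the sequences can be chosen in $M$, and then their terms are in $C(X_i)\cap M$. For the resulting $s$ we have $s(u,v,w)=s(u',v',w')$. Since both triples are in $K^3\subset L^3$,
\[
|g(u,v,w)-g(u',v',w')|<2\varepsilon .
\]
As $\varepsilon$ was arbitrary, the lemma follows.
\end{proof}

\begin{corollary}\label{cor:malcev}
Let $i\in J$ and $a,b,y\in X_i$. If $b\sim y$, then $\mu_i(a,b,y)\sim a$.
\end{corollary}

\begin{proof}
If $f\in C(X_i)\cap M$, then $f\circ\mu_i\in C(X_i^3)\cap M$. By Lemma~\ref{lem:compat}, $f(\mu_i(a,b,y))=f(\mu_i(a,y,y))=f(a)$.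
\end{proof}

\subsection{The cluster point and the splice}

\begin{lemma}\label{lem:b}
Let $E\in M$, $E\subset X$ and $y\in E$. There is $b\in\prod_{i\in J}X_i$ such that $b(i)\sim y(i)$ for all $i\in J$, and every neighborhood of $b$ in $\prod_{i\in J}X_i$ contains $a|_J$ for some $a\in E\cap M$.
\end{lemma}

\begin{proof}
For $i\in J$ choose $K_i\in\mathcal K_i$ with $y(i)\in K_i$. A \emph{condition} is a tuple $p=(T,(L_i)_{i\in T},(\Phi_i)_{i\in T},\varepsilon)$ with $T\subset J$ finite, $K_i\subset L_i\in\mathcal L_i$, $\Phi_i\subset C(X_i)\cap M$ finite, and $\varepsilon>0$ rational. Put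
\[
A_p=\{a\in E\cap M:\ a(i)\in L_i\text{ and }|f(a(i))-f(y(i))|\le\varepsilon\text{ for all }i\in T,\ f\in\Phi_i\},
\]
where $a(i)\in L_i$ is required for every $i\in T$, even if $\Phi_i=\emptyset$. These sets play the role of $\{a\in A:d_F(a,y)\le\varepsilon\}$ in Lemma~\ref{lem:splice}; the requirement $a(i)\in L_i$ is new and will compensate for the lack of compactness.

\emph{$A_p\neq\emptyset$.} The point $y$ need not be in $M$, so we replace the values $f(y(i))$ by rational approximations. Choose rationals $q_{i,f}$ with $|f(y(i))-q_{i,f}|<\varepsilon/2$. The statement ``there is $a\in E$ with $a(i)\in L_i$ for all $i\in T$ and $|f(a(i))-q_{i,f}|<\varepsilon/2$ for all $i\in T$, $f\in\Phi_i$'' is true, witnessed by $y$, and its parameters are in $M$. So it has a witness $a\in M$, and $a\in A_p$.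

\emph{Directedness.} For conditions $p,p'$ there is a condition $p''$ with $A_{p''}\subset A_p\cap A_{p'}$: take the union of the two sets $T$, the union of the sets $\Phi_i$, the smaller $\varepsilon$, and the intersection of the sets $L_i$; for an index belonging to only one of the sets $T$, keep its data. Here we use that $\mathcal L_i$ is closed under finite intersections.

\emph{Some $b\in C:=\prod_{i\in J}K_i$ is in the closure of $A_p|_J:=\{a|_J:a\in A_p\}$ for every condition $p$.} Suppose not. Then every $c\in C$ has an open box neighborhood $W_c$ in $\prod_{i\in J}X_i$ that misses $A_{p}|_J$ for some condition $p=p_c$. By compactness of $C$, a finite union $W$ of sets $W_c$ covers $C$, and by directedness there is a condition $p^*$ with $A_{p^*}|_J\cap W=\emptyset$. Whether a point is in $W$ depends only on its coordinates in some finite nonempty set $T\subset J$. By Wallace's lemma, applied in $\prod_{i\in T}X_i$ to the projection of $W$, there are open $O_i\supset K_i$ $(i\in T)$ such that $z\in W$ whenever $z(i)\in O_i$ for all $i\in T$. Choose $L_i\in\mathcal L_i$ with $K_i\subset L_i\subset O_i$, and let $p^{**}=(T,(L_i)_{i\in T},(\emptyset)_{i\in T},1)$.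 Then $A_{p^{**}}|_J\subset W$, so $A_{p^*}\cap A_{p^{**}}=\emptyset$. By directedness, this intersection contains some $A_p$, and $A_p\neq\emptyset$: a contradiction.

Fix such a $b$. For $i\in J$, $f\in C(X_i)\cap M$ and rational $\varepsilon>0$, use the condition $(\{i\},(L),(\{f\}),\varepsilon)$, where $L\in\mathcal L_i$ is any set with $K_i\subset L$ (take $O=X_i$ in \eqref{eq:sigma}). Continuity of $f$ gives $|f(b(i))-f(y(i))|\le\varepsilon$. Hence $b(i)\sim y(i)$. Since $A_p\subset E\cap M$, every neighborhood of $b$ contains $a|_J$ for some $a\in E\cap M$.
\end{proof}

\begin{lemma}\label{lem:splice2}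
Let $E\in M$, $y\in E\subset X$, and let $O$ be an open neighborhood of $y$. Then there are $a\in E\cap M$ and $z\in O$ with $z\sim_Ma$.
\end{lemma}

\begin{proof}
We may assume that $O=\{x:x(i)\in O_i,\ i\in T\}$ with $T\subset\Gamma$ finite and $O_i\subset X_i$ open. Let $b$ be as in Lemma~\ref{lem:b}. For $i\in T\cap J$ the map $\mu_i(\cdot,b(i),y(i))$ is continuous and sends $b(i)$ to $\mu_i(b(i),b(i),y(i))=y(i)\in O_i$. So there is $a\in E\cap M$ with $\mu_i(a(i),b(i),y(i))\in O_i$ for all $i\in T\cap J$. Put
\[
z(i)=\mu_i(a(i),b(i),y(i))\quad(i\in J),\qquad z(i)=y(i)\quad(i\in\Gamma\setminus J).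
\]
Then $z\in O$, and $z(i)\sim a(i)$ for $i\in J$ by Corollary~\ref{cor:malcev}.
\end{proof}

\subsection{Closures of unions of \texorpdfstring{$G_\delta$}{G-delta}-sets}

\begin{lemma}\label{lem:closure2}
Let $U\in M$ be a union of $G_\delta$-sets of $X$. If $p\in\operatorname{cl}U$ and $q\sim_Mp$, then $q\in\operatorname{cl}U$.
\end{lemma}

\begin{proof}
Let
\[
W=\{x\in X:x\sim_Ma\text{ for some }a\in U\cap M\}.
\]

\emph{$W\subset U$.} Let $a\in U\cap M$. There is a $G_\delta$-set $H=\bigcap_{r\in\omega}H_r$, with $H_r$ open, such that $a\in H\subset U$. Each $H_r$ contains a box around $a$ restricting finitely many coordinates. Since the $X_i$ are Tychonoff, for each restricted coordinate $i$ there is $f\in C(X_i)$ such that $f(t)=f(a(i))$ only for $t$ in the corresponding open side of the box. Collecting these pairs $(i,f)$ for all $r$, and adding pairs with constant $f$ if necessary, we obtain a sequence $(i_k,f_k)_{k\in\omega}$ with $i_k\in\Gamma$, $f_k\in C(X_{i_k})$ and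
\[
\{x\in X:f_k(x(i_k))=f_k(a(i_k))\text{ for all }k\in\omega\}\subset U .
\]
The existence of such a sequence is a statement with parameters $D,X,U,a\in M$. So there is one in $M$, and then all its terms $(i_k,f_k)$ are in $M$. Therefore $x\sim_Ma$ implies $x\in U$. (Only countably many functions are needed to certify that $a\in U$; this is why II may be allowed unions of $G_\delta$-sets.)

\emph{$U\subset\operatorname{cl}W$.} This is Lemma~\ref{lem:splice2} with $E=U$. Hence $\operatorname{cl}U=\operatorname{cl}W$.

\emph{$\operatorname{cl}W$ is saturated, that is, closed under $\sim_M$.} In a group this followed by translation; here we use $\mu$. Let $p\in\operatorname{cl}W$ and $q\sim_Mp$, and let $O=\{x:x(i)\in O_i,\ i\in T\}$ be an open box neighborhood of $q$, $T$ finite. For $i\in T\cap J$ the continuous map $\mu_i(\cdot,p(i),q(i))$ sends $p(i)$ to $q(i)\in O_i$. As $p\in\operatorname{cl}W$, there is $w\in W$ with $\mu_i(w(i),p(i),q(i))\in O_i$ for all $i\in T\cap J$. Put $z(i)=\mu_i(w(i),p(i),q(i))$ for $i\in J$ and $z(i)=q(i)$ for $i\notin J$. Then $z\in O$, and $z\sim_Mw$ by Corollary~\ref{cor:malcev}, since $p(i)\sim q(i)$ for $i\in J$. The set $W$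 is saturated by definition, so $z\in W\cap O$. Therefore $q\in\operatorname{cl}W=\operatorname{cl}U$.
\end{proof}

\subsection{The strategy}

\begin{proof}[Proof of Theorem~\ref{thm:products}]
For every countable subset of $H(\theta)$ fix a countable elementary submodel that includes it, and for every nonempty countable subset of $X$ fix a surjection from $\omega$ onto it. As the play proceeds, let $M_0$ be the chosen submodel including $\{D,X\}$, and let $M_{n+1}$ be the chosen submodel including $M_n\cup\{U_n\}$. Then $M_0\subset M_1\subset\cdots$, and $M_n$ depends only on $U_0,\dots,U_{n-1}$. Let $e_k:\omega\to X\cap M_k$ be the chosen surjection ($X\cap M_k\ne\emptyset$ by elementarity). Fix a surjection $n\mapsto(k_n,l_n)$ from $\omega$ onto $\omega\times\omega$ with $k_n\le n$. Player I plays $x_n=e_{k_n}(l_n)$.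

After the play let $M=\bigcup_nM_n$. This is a countable elementary submodel of $H(\theta)$ containing $D$, $X$ and all $U_n$, and $X\cap M=\{x_n:n\in\omega\}$. Let $O\neq\emptyset$ be open and $y\in O$. By Lemma~\ref{lem:splice2} with $E=X$ there are $n$ and $z\in O$ with $z\sim_Mx_n$. Since $x_n\in\operatorname{cl}U_n$, Lemma~\ref{lem:closure2} gives $z\in\operatorname{cl}U_n$. So $O\cap U_n\ne\emptyset$. Hence $\bigcup_nU_n$ is dense, and I wins.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:products}]
Hausdorff topological groups are Tychonoff, and $xy^{-1}z$ is a Mal'tsev operation, so the first claim is a case of Theorem~\ref{thm:products}. Hausdorff $\sigma$-compact groups are Lindel\"of $\Sigma$, as noted after \eqref{eq:sigma}.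

Now let $f:X\to Y$ be continuous, open and onto, and let $\sigma$ be a winning strategy for I in $\Omega$ on $X$. On $Y$, I plays $f(x_n)$, where $x_n$ is the answer of $\sigma$ to the moves $f^{-1}(U_0),\dots,f^{-1}(U_{n-1})$. These moves are legal on $X$: if $f(x_n)\in\operatorname{cl}U_n$ and $V$ is an open neighborhood of $x_n$, then $f(V)$ is an open neighborhood of $f(x_n)$ and meets $U_n$, so $V$ meets $f^{-1}(U_n)$. As $\sigma$ is winning, $\bigcup_nf^{-1}(U_n)$ is dense in $X$, and so its image $\bigcup_nU_n$ is dense in $Y$. Finally, the quotient map $G\to G/H$ is continuous, open and onto.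
\end{proof}

\section{The countable chain condition and Lindel\"of groups}\label{sec:ccc}

The idea for Proposition~\ref{prop:ccc} is that II restricts herself to a countable supply of sets, so that a given strategy of I can produce only countably many points; then some member of the large disjoint family can be avoided forever.

\begin{proof}[Proof of Proposition~\ref{prop:ccc}]
Suppose that $X$ has an uncountable family of pairwise disjoint nonempty open sets. Extend it to a maximal such family $\mathcal V$; then $\bigcup\mathcal V$ is dense. Since $\omega_1\le2^\omega$, there is a map $c:\mathcal V\to2^\omega$ with uncountable range. For clopen $C\subset2^\omega$ put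
\[
V_C=\bigcup\{V\in\mathcal V:c(V)\in C\}.
\]
Then $V_{C\cup C'}=V_C\cup V_{C'}$, and $V_{2^\omega}=\bigcup\mathcal V$ is dense. For $t\in2^\omega$ and $k\in\omega$ let $[t|k]=\{s\in2^\omega:s|k=t|k\}$.

Let $\sigma$ be a strategy for I. As $2^\omega$ has only countably many clopen subsets, there are only countably many finite plays in which I follows $\sigma$ and all of II's moves are of the form $V_C$. Let $Q$ be the countable set of points that $\sigma$ produces in response to II's moves in these plays, the opening move $x_0$ included. For $x\in Q$ let $B_x$ be the set of all $t\in2^\omega$ such that $x\notin\operatorname{cl}V_{2^\omega\setminus[t|k]}$ for every $k$.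

We claim that $|B_x|\le1$. Suppose $t\ne t'$ are in $B_x$, and let $t|k\ne t'|k$. Then $[t|k]\cap[t'|k]=\emptyset$, so the sets $2^\omega\setminus[t|k]$ and $2^\omega\setminus[t'|k]$ cover $2^\omega$, and $x\notin\operatorname{cl}V_{2^\omega}=X$, which is absurd.

Since $\bigcup_{x\in Q}B_x$ is countable and $c$ has uncountable range, there is $V_0\in\mathcal V$ with $t=c(V_0)\notin\bigcup_{x\in Q}B_x$. Let II answer each $x_n$ by $U_n=V_{2^\omega\setminus[t|k]}$ for some $k$ with $x_n\in\operatorname{cl}U_n$. Such a $k$ always exists: by induction $x_n\in Q$, and so $t\notin B_{x_n}$. Since $t\in[t|k]$ and the members of $\mathcal V$ are pairwise disjoint, every $U_n$ is disjoint from $V_0$. So $\bigcup_nU_n$ misses $V_0$ and II wins. Hence $\sigma$ is not winning.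
\end{proof}

\begin{example}\label{ex:group}
Let $G$ be the group of finite subsets of $\omega_1$ under symmetric difference, with the subgroups
\[
H_\gamma=\{x\in G:x\cap\gamma=\emptyset\},\qquad \gamma<\omega_1,
\]
as a neighborhood base at the neutral element $\emptyset$. The $H_\gamma$ form a decreasing chain of subgroups of an abelian group, so this is a group topology, and it is Hausdorff because $\bigcap_\gamma H_\gamma=\{\emptyset\}$. The coset of $x$ modulo $H_\gamma$ is $\{z\in G:z\cap\gamma=x\cap\gamma\}$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:lindelof}]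
Let $G$ be the group of Example~\ref{ex:group}.

\emph{$G$ is not $\Omega$-separable.} For $\alpha<\omega_1$ the set $\{x:x\neq\emptyset,\ \min x=\alpha\}=\{x:x\cap(\alpha+1)=\{\alpha\}\}$ is a coset of $H_{\alpha+1}$, hence open and nonempty. These sets are pairwise disjoint, so $G$ is not ccc, and Proposition~\ref{prop:ccc} applies.

\emph{$G$ is Lindel\"of.} Let $\mathcal U$ be an open cover. For each $a\in G$ choose $U_a\in\mathcal U$ and $\xi_a<\omega_1$ with $\{z:z\cap\xi_a=a\cap\xi_a\}\subset U_a$. A countable ordinal has only countably many finite subsets, so we can choose countable ordinals $0<\gamma_0\le\gamma_1\le\cdots$ with $\gamma_{k+1}\ge\xi_a$ for all finite $a\subset\gamma_k$. Let $\delta=\sup_k\gamma_k$. Let $x\in G$ and put $a=x\cap\delta$. This finite set is contained in some $\gamma_k$, so $\xi_a\le\gamma_{k+1}\le\delta$ and $x\cap\xi_a=a\cap\xi_a$, whence $x\in U_a$. So the countable family $\{U_a:a\subset\delta\text{ finite}\}$ covers $G$.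
\end{proof}

\begin{remark}\label{rem:fail}
It is instructive to see Lemma~\ref{lem:splice} fail in this group when compactness of $K$ is dropped and $E=K=G$. Let $\gamma_0<\gamma_1<\cdots$ be countable ordinals with supremum $\delta$, let $d_k(x,y)=0$ if $x\cap\gamma_k=y\cap\gamma_k$ and $d_k(x,y)=1$ otherwise, and put $\mathcal C=\{d_k:k\in\omega\}$. These are continuous left-invariant pseudometrics, and $N(\mathcal C)=H_\delta$ is open. Let
\[
A=\{c\cup\{\gamma_k\}:k\in\omega,\ c\subset\gamma_k\text{ finite}\}.
\]
For $y\in G$ and $k\in\omega$, the point $a=(y\cap\gamma_k)\cup\{\gamma_k\}$ of $A$ satisfies $d_j(a,y)=0$ for all $j\le k$; so $A$ is countable and $\mathcal C$-dense in $G$. But every $a\in A$ meets $\delta$, so $a\notin H_\delta$, and the coset $aN(\mathcal C)$ misses the neighborhood $H_\delta$ of $y=\emptyset$. Countable $\mathcal C$-dense sets are available here, but the cluster point $b$ is not.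
\end{remark}

\begin{thebibliography}{9}

\bibitem{game}
\emph{Some new versions of an old game},
\texttt{http://cmuc.karlin.mff.cuni.cz/}\allowbreak\texttt{pdf/cmuc9501/tkac.pdf}.

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\end{thebibliography}

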